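
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Restricted composition factors in tensor products\\ of two truncated symmetric powers}


\begin{abstract}
Let $V$ be an $n$-dimensional vector space over an algebraically closed field of characteristic $p$, where $n\ge2$, and let $T_p\mathrm{Sym}^dV$ be the degree-$d$ part of $\mathrm{Sym}\,V/(v^p:v\in V)$. We prove the conjecture that all composition factors of the $\mathrm{SL}(V)$-module $T_p\mathrm{Sym}^aV\otimes T_p\mathrm{Sym}^bV$ are $p$-restricted when $a-b\ge p-1$. We also give a sharp bound on the coefficients of the highest weights for arbitrary $a,b$, and we determine all pairs $(a,b)$ for which every composition factor is restricted. The method is to let a second group $\mathrm{SL}_2$ act on the sum of all these tensor products and to use its tilting modules to cut the sum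 into pieces.
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $p$ be a prime, $\mathbf k$ an algebraically closed field of characteristic $p$, $n\ge2$, and $V=\mathbf k^n$ with basis $x_1,\dots,x_n$. The \emph{truncated symmetric power} $T_p\mathrm{Sym}^dV$ is the degree-$d$ component of $\mathrm{Sym}\,V/(v^p:v\in V)$. As $v\mapsto v^p$ is additive and $(\lambda v)^p=\lambda^pv^p$, the ideal is generated by $x_1^p,\dots,x_n^p$. So $T_p\mathrm{Sym}^dV$ has as basis the monomials $x_1^{c_1}\cdots x_n^{c_n}$ with $\sum c_i=d$ and $0\le c_i\le p-1$, and it vanishes for $d>n(p-1)$. For $p=2$ it is the exterior power $\Lambda^dV$.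

All modules are finite-dimensional and rational, and ``factor'' means composition factor. We write weights of $\mathrm{GL}_n=\mathrm{GL}(V)$ as vectors $c\in\mathbb Z^n$, put $|c|=\sum c_i$, and for $c_1\ge\dots\ge c_n$ let $L(c)$, or $L_n(c)$ if $n$ has to be specified, be the simple $\mathrm{GL}_n$-module of highest weight $c$. Since $\mathrm{GL}_n$ is generated by $\mathrm{SL}_n$ and scalars, $L(c)$ stays simple over $\mathrm{SL}_n$, where its highest weight is $\sum_i(c_i-c_{i+1})\omega_i$ with $\omega_1,\dots,\omega_{n-1}$ the fundamental weights. A weight $\sum a_i\omega_i$ is \emph{$p$-restricted} if $0\le a_i<p$ for all $i$, and we call a simple module restricted if its highest weight is. So $L(c)$ is restricted if and only if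
\[
c_i-c_{i+1}\le p-1\qquad\text{for all } i<n ,
\]
and we may work with $\mathrm{GL}_n$ throughout.

The weights of $T_p\mathrm{Sym}^dV$ lie in $[0,p-1]^n$, so all its factors are restricted. For
\[
X^{a,b}:=T_p\mathrm{Sym}^aV\otimes T_p\mathrm{Sym}^bV
\]
the weights lie in $[0,2p-2]^n$, and coefficients up to $2p-2$ are possible: the module $X^{p-1,p-1}$ has highest weight $(2p-2)\omega_1$. A large difference $c_i-c_{i+1}$ requires $x_i$ to be frequent in \emph{both} tensor factors and $x_{i+1}$ to be rare in both. One may therefore guess that it cannot occur if $a$ is much bigger than $b$. The example $X^{p-1,1}$, with highest weight $p\,\omega_1$, shows that $a-b=p-2$ is not enough. It was conjectured in \cite{slides} that $a-b\ge p-1$ is. This is true.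

\begin{theorem}\label{thm:A}
If $a,b\ge0$ and $a-b\ge p-1$, then every composition factor of $X^{a,b}$ is $p$-restricted.
\end{theorem}

\begin{theorem}\label{thm:B}
For all $a,b\ge0$, every composition factor $L(\sum a_i\omega_i)$ of $X^{a,b}$ satisfies
\[
a_i\le\max\bigl(p-1,\;2p-2-|a-b|\bigr)\qquad\text{for all } i .
\]
For each value $0\le|a-b|\le p-1$ there are $a,b$ for which the bound is attained.
\end{theorem}

\begin{theorem}\label{thm:C}
Let $n(p-1)\ge a\ge b\ge0$, so that $X^{a,b}\ne0$. All composition factors of $X^{a,b}$ are $p$-restricted if and only if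
\[
a-b\ge p-1,\quad\text{or}\quad a+b\le p-1,\quad\text{or}\quad a+b\ge(2n-1)(p-1).
\]
\end{theorem}

\section{First cases, and the idea}\label{sec:first}

\subsection*{Cases where weights suffice}
For an integer $0\le j\le 2p-2$ put
\[
\bar\jmath=\min(j,\,2p-2-j)\le p-1 .
\]
A basis vector of weight $c$ in $X^{a,b}$ is a pair of monomials with exponent vectors $e,f\in[0,p-1]^n$ such that $e+f=c$, $|e|=a$, $|f|=b$. Then $|e_i-f_i|\le\bar c_i$: the bound by $c_i=e_i+f_i$ is clear since $e_i,f_i\ge0$, and the bound by $2p-2-c_i=(p-1-e_i)+(p-1-f_i)$ follows in the same way from $e_i,f_i\le p-1$. Summing over $i$,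
\begin{equation}\label{eq:weightbound}
c\text{ is a weight of }X^{a,b}\ \Longrightarrow\ |a-b|\le\bar c_1+\dots+\bar c_n .
\end{equation}

\emph{The case $n=2$.} If $c_1-c_2\ge p$ with $c\in[0,2p-2]^2$, then $c_1\ge p$ and $c_2\le p-2$, so \eqref{eq:weightbound} reads $|a-b|\le 2p-2-(c_1-c_2)$. This is the bound of Theorem~\ref{thm:B}.

\emph{The case $p=2$.} A non-restricted dominant weight in $[0,2]^n$ has $c_k=2$ and $c_{k+1}=0$ for some $k$, so it is $c=(2^k,0^{n-k})$ with $1\le k\le n-1$. It occurs in $\Lambda^aV\otimes\Lambda^bV$ only for $a=b=k$, and then it is the highest weight. So a non-restricted factor exists if and only if $1\le a=b\le n-1$, in agreement with Theorems~\ref{thm:A} and~\ref{thm:C}.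

\subsection*{The smallest case where weights do not suffice}

\begin{example}\label{ex:411}
Let $p=3$, $n=3$. In $X^{4,2}$ we have $a-b=2=p-1$, and the non-restricted weight $(4,1,1)$ occurs, with multiplicity one: the only pair of exponent vectors is $(2,1,1),(2,0,0)$. We must show that $L(4,1,1)$ is nevertheless not a factor. The highest weight of $X^{4,2}$ is $(4,2,0)$, which is restricted, and $L(4,2,0)$ is a factor. For the $\mathrm{SL}_2$ attached to the root $\varepsilon_2-\varepsilon_3$, the highest weight vector of $L(4,2,0)$ generates a module that has as a quotient the simple module of highest weight $2$, whose weights are $2,0,-2$ since $2\le p-1$. So $(4,1,1)$ is a weight of $L(4,2,0)$. The one-dimensional weight space at $(4,1,1)$ is used up by $L(4,2,0)$, and $L(4,1,1)$ is not a factor.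

In $X^{3,3}$ the picture is different. The highest weight is again $(4,2,0)$, with multiplicity one, so $L(4,2,0)$ occurs exactly once. But $(4,1,1)$ has multiplicity two, from the exponent vectors $(2,1,0),(2,0,1)$ in either order. We have just seen that the weight space of $L(4,2,0)$ at $(4,1,1)$ is one-dimensional, so another factor must have the weight $(4,1,1)$. Its highest weight is a dominant weight of $X^{3,3}$ which is at least $(4,1,1)$ and different from $(4,2,0)$. As all entries are at most $4$, it is $(4,1,1)$. Hence $L(4,1,1)$ is a factor of $X^{3,3}$.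
\end{example}

Why does the difference $a-b$ matter here? The first coordinate $4=2p-2$ uses $x_1$ twice in each tensor factor and contributes nothing to $a-b$. In the other two coordinates we place one $x_2$ and one $x_3$, each in the first or the second tensor factor. Recording the choices by a space $U=\langle u_1,u_2\rangle$, these placements form $U\otimes U=\mathrm{Sym}^2U\oplus\Lambda^2U$. With $V''=\langle x_2,x_3\rangle$, this matches the decomposition
\[
\mathrm{Sym}^2(V''\otimes U)=(\mathrm{Sym}^2V''\otimes\mathrm{Sym}^2U)\oplus(\Lambda^2V''\otimes\Lambda^2U)\qquad(p\ne2).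
\]
A contribution of $2$ to $a-b$ needs the weight $2$ of $\mathrm{SL}(U)$. This lies in $\mathrm{Sym}^2U$, whose partner $\mathrm{Sym}^2V''$ has highest weight $(2,0)$ and not $(1,1)$. The partner of $L(1,1)=\Lambda^2V''$ is $\Lambda^2U$, which only sees $a-b=0$.

\subsection*{The plan}
In general $\mathrm{GL}(U)$ acts on $X=\bigoplus_{a,b}X^{a,b}$, commuting with $\mathrm{GL}(V)$, and $a-b$ is a weight for $\mathrm{SL}(U)=\mathrm{SL}_2$. In characteristic $0$ and without truncation, the decomposition $\mathrm{Sym}(V\otimes U)=\bigoplus_\lambda S_\lambda V\otimes S_\lambda U$ over all $\lambda=(\lambda_1\ge\lambda_2\ge0)$ pairs the simple $\mathrm{GL}(V)$-module of highest weight $\lambda$ with the $\mathrm{SL}_2$-module of highest weight $m=\lambda_1-\lambda_2$, so that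
\[
m\le\lambda_1 .
\]
Our key lemma (Lemma~\ref{lem:key}) is this inequality in characteristic $p$, for highest weights with all entries at most $p-2$. Simple $\mathrm{SL}_2$-modules must be replaced by indecomposable tilting modules $T(m)$, and $S_\lambda V$ by multiplicity modules $M_m$. The lemma improves \eqref{eq:weightbound} for highest weights of factors: a whole block of small coordinates $p-2\ge c_{k+1}\ge\dots\ge c_n$ contributes at most $c_{k+1}$ instead of their sum. Dually, a block $c_1\ge\dots\ge c_k\ge p$ contributes at most $2p-2-c_k$. Together these give $|a-b|\le2p-2-(c_k-c_{k+1})$, as if $n$ were $2$.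

\section{The action of $\mathrm{SL}_2$ and the modules $M_m$}\label{sec:setup}

Since we shall split $V$ into two blocks, which may be one-dimensional, we allow $n\ge1$ in Sections~\ref{sec:setup}--\ref{sec:key}.

\subsection{The module $X$}
Let $U=\mathbf k^2$ with basis $u_1,u_2$, and let
\[
X=X(V)=\mathrm{Sym}(V\otimes U)/(w^p:w\in V\otimes U)
\]
with its action of $\mathrm{GL}(V)\times\mathrm{GL}(U)$. As before, the ideal is generated by the $p$-th powers of any basis of $V\otimes U$. The decomposition $V\otimes U=(V\otimes u_1)\oplus(V\otimes u_2)$ shows that the weight space of $X$ at $(a,b)$ for the diagonal torus of $\mathrm{GL}(U)$ is $X^{a,b}$. The decomposition $V\otimes U=\bigoplus_i x_i\otimes U$ shows that the weights of $X$ for the diagonal torus $T_V\subset\mathrm{GL}(V)$ are the integer vectors $c\in[0,2p-2]^n$, with weight spaces $X_c=\bigotimes_iT_p\mathrm{Sym}^{c_i}U$.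

For an integer $m\ge0$ (as opposed to a weight of $\mathrm{GL}_n$) let $L(m)$ denote the simple $\mathrm{SL}(U)$-module of highest weight $m$. Then $T_p\mathrm{Sym}^jU\cong L(\bar\jmath)$ over $\mathrm{SL}(U)$ for $0\le j\le2p-2$. For $j\le p-1$ it is $\mathrm{Sym}^jU$, which is simple. For $j\ge p-1$, multiplication into $T_p\mathrm{Sym}^{2p-2}U=\mathbf k\,u_1^{p-1}u_2^{p-1}$ is a perfect pairing with $T_p\mathrm{Sym}^{2p-2-j}U$, because each monomial has a nonzero product with exactly one monomial of the complementary degree. The target line is trivial for $\mathrm{SL}(U)$, and $L(\bar\jmath)$ is self-dual. Hence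
\begin{equation}\label{eq:Xc}
X_c\cong L(\bar c_1)\otimes\dots\otimes L(\bar c_n)\qquad\text{as }\mathrm{SL}(U)\text{-modules}.
\end{equation}

\subsection{Tilting modules for $\mathrm{SL}_2$}
The modules in \eqref{eq:Xc} are not semisimple in general, but they are tilting modules, which decompose just as rigidly. Recall that $\nabla(m)=\mathrm{Sym}^mU$ and its dual $\Delta(m)$, the Weyl module, both have highest weight $m$. A module is \emph{tilting} if it has a filtration with quotients of the form $\nabla(m)$ and another one with quotients of the form $\Delta(m)$. We use the following facts \cite{Donkin}.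
\begin{itemize}
\item For each $m\ge0$ there is an indecomposable tilting module $T(m)$ with highest weight $m$, and $\dim T(m)_m=1$.
\item Every tilting module $Y$ is a direct sum $\bigoplus_mT(m)^{(Y:T(m))}$ with uniquely determined multiplicities.
\item Tensor products and direct summands of tilting modules are tilting.
\end{itemize}
For $m\le p-1$ the module $\nabla(m)=L(m)=\Delta(m)$ is simple, so $T(m)=L(m)$. By \eqref{eq:Xc}, all $X_c$, and hence $X$, are tilting. Write $Y'\mid Y$ if $Y'$ is isomorphic to a direct summand of $Y$. Comparing highest weights gives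
\begin{equation}\label{eq:tensor}
T(m)\mid T(m_1)\otimes T(m_2)\ \Rightarrow\ m\le m_1+m_2,\qquad
T(m_1+m_2)\mid T(m_1)\otimes T(m_2).
\end{equation}

\subsection{The multiplicity functor}
We want the ``multiplicity space'' of $T(m)$ in $Y$ as a functor, so that $\mathrm{GL}(V)$ acts on it when $Y=X$. The space $\mathrm{Hom}(T(m),Y)$ is too big, since there can be nonzero maps $T(m)\to T(j)$ with $j\ne m$. So we divide by the maps that do not split off a copy of $T(m)$. As $T(m)$ is indecomposable and $\mathbf k$ is algebraically closed, $\mathrm{End}\,T(m)$ is a local algebra whose radical consists of the non-invertible elements, and $\mathrm{End}\,T(m)/\mathrm{rad}=\mathbf k$. For an $\mathrm{SL}_2$-module $Y$ put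
\[
F_m(Y)=\mathrm{Hom}(T(m),Y)/R_m(Y),\qquad
R_m(Y)=\{f:\ gf\in\mathrm{rad}\,\mathrm{End}\,T(m)\ \ \forall\,g\in\mathrm{Hom}(Y,T(m))\},
\]
where $\mathrm{Hom}=\mathrm{Hom}_{\mathrm{SL}_2}$.

\begin{lemma}\label{lem:F}
$F_m$ is a $\mathbf k$-linear functor, and hence additive. If $Y$ is tilting, then $\dim F_m(Y)=(Y:T(m))$, and $F_m(Y)$ is zero or a simple $\mathrm{End}_{\mathrm{SL}_2}(Y)$-module.
\end{lemma}

\begin{proof}
$R_m(Y)$ is a subspace. For $h:Y\to Y'$ and $f\in R_m(Y)$ we have $hf\in R_m(Y')$, since $g(hf)=(gh)f$. So $R_m$ is a subfunctor of the linear functor $\mathrm{Hom}(T(m),-)$, and $F_m$ is a linear functor. If $f:T(m)\to T(j)$ is not in $R_m(T(j))$, some $gf$ is an automorphism, so $T(m)\mid T(j)$ and $j=m$. Thus $F_m(T(j))=0$ for $j\ne m$. Also $R_m(T(m))=\mathrm{rad}\,\mathrm{End}\,T(m)$, so $F_m(T(m))=\mathrm{End}\,T(m)/\mathrm{rad}=\mathbf k$. By additivity this gives the dimension. Finally write $Y=T(m)^r\oplus Z$, where $Z$ is tilting and $T(m)\nmid Z$. Then $F_m(Y)=\mathbf k^r$, and the scalar matrices $\mathrm{Mat}_r(\mathbf k)\subset\mathrm{End}(T(m)^r)\subset\mathrm{End}(Y)$ act on it in the natural way. So it is simple if $r>0$.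
\end{proof}

\subsection{The modules $M_m$}
Put $M_m=M_m(n)=F_m(X)$. Since $\mathrm{GL}(V)$ acts on $X$ by $\mathrm{SL}(U)$-automorphisms, it acts on $M_m$. This is a rational module, being a subquotient of $\mathrm{Hom}_{\mathbf k}(T(m),X)$, a direct sum of copies of $X$. An element of $T_V$ acts on each $X_c$ by a scalar, so additivity gives
\begin{equation}\label{eq:Mc}
(M_m)_c=F_m(X_c),\qquad\dim(M_m)_c=(X_c:T(m)).
\end{equation}
In particular all weights of $M_m$ lie in $[0,2p-2]^n$. Let $M_{m,d}$ be the sum of the weight spaces with $|c|=d$; it is a polynomial $\mathrm{GL}(V)$-module of degree $d$ because the degree-$d$ part of $X$ is.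

We pass freely between characters and classes in Grothendieck groups, as characters determine composition factors. For $|c|=a+b$, the weight space of $X^{a,b}$ at $c$ is the weight space of the $\mathrm{SL}(U)$-module $X_c$ at $a-b$, whose dimension is $\sum_m(X_c:T(m))\dim T(m)_{a-b}$. With \eqref{eq:Mc},
\begin{equation}\label{eq:decomp}
[X^{a,b}]=\sum_m\dim T(m)_{a-b}\;[M_{m,a+b}] .
\end{equation}
So $L(c)$ is a factor of $X^{a,b}$ if and only if it is a factor of some $M_{m,a+b}$ with $T(m)_{a-b}\ne0$, and then $m\ge|a-b|$. \emph{To bound $|a-b|$ we may therefore bound $m$.}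

\section{Three operations on the modules $M_m$}\label{sec:ops}

A highest weight $c$ with a large difference $c_k-c_{k+1}$ consists of a block of large entries and a block of small entries. We shall split it into these blocks, exchange large and small entries by duality, and treat a block of small entries after adding zeros to it. Here are the three operations.

\subsection{Duality}
By \eqref{eq:Xc} and \eqref{eq:Mc} the character of $M_m$ is invariant under $c\mapsto(2p-2-c_i)_i$. Hence $[M_m]=[M_m^*\otimes\det^{2p-2}]$, and since $L(c)^*=L(-c_n,\dots,-c_1)$,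
\begin{equation}\label{eq:dual}
L(c)\text{ is a factor of }M_m\iff L(2p-2-c_n,\dots,2p-2-c_1)\text{ is a factor of }M_m .
\end{equation}

\subsection{Splitting into two blocks}
\begin{lemma}\label{lem:levi}
Let $1\le k<n$ and let $L_n(c)$ be a factor of $M_m(n)$. Then there are $m_1,m_2$ with $m\le m_1+m_2$ such that $L_k(c_1,\dots,c_k)$ is a factor of $M_{m_1}(k)$ and $L_{n-k}(c_{k+1},\dots,c_n)$ is a factor of $M_{m_2}(n-k)$.
\end{lemma}

\begin{proof}
Let $V'$ be spanned by the first $k$ basis vectors, $V''$ by the others, and $G=\mathrm{GL}(V')\times\mathrm{GL}(V'')$. For any weight $\gamma=(\gamma',\gamma'')$ we have $X_\gamma=X_{\gamma'}\otimes X_{\gamma''}$. Decomposing both tensor factors into tilting modules gives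
\[
(X_\gamma:T(m))=\sum_{m_1,m_2}(X_{\gamma'}:T(m_1))\,(X_{\gamma''}:T(m_2))\,(T(m_1)\otimes T(m_2):T(m)),
\]
so over $G$
\[
[M_m(n)]=\sum_{m_1,m_2}(T(m_1)\otimes T(m_2):T(m))\,[M_{m_1}(k)\boxtimes M_{m_2}(n-k)] .
\]
Write $c=(c',c'')$. A highest weight vector of $L_n(c)$ generates a highest weight module for $G$, which has $L_k(c')\boxtimes L_{n-k}(c'')$ as a quotient. So this is a factor of one of the terms with nonzero coefficient, and $m\le m_1+m_2$ by \eqref{eq:tensor}.
\end{proof}

\subsection{Enlarging $n$}
Let $N\ge n$. Sending a polynomial $\mathrm{GL}_N$-module of degree $d$ to the sum of its weight spaces whose last $N-n$ coordinates vanish is an exact functor to $\mathrm{GL}_n$-modules. It sends $L_N(\gamma)$ to $L_n(\gamma_1,\dots,\gamma_n)$ if $\gamma_i=0$ for $i>n$, and to $0$ otherwise \cite[\S6.5]{Green}. As $X_{(c,0,\dots,0)}\cong X_c$ over $\mathrm{SL}(U)$, it sends $M_{m,d}(N)$ to a module with the character of $M_{m,d}(n)$. Hence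
\begin{equation}\label{eq:enlarge}
L_n(\alpha)\text{ is a factor of }M_{m,d}(n)\iff L_N(\alpha,0,\dots,0)\text{ is a factor of }M_{m,d}(N).
\end{equation}

\section{The key lemma}\label{sec:key}

\begin{lemma}\label{lem:key}
Let $\alpha=(\alpha_1\ge\dots\ge\alpha_n\ge0)$ with $\alpha_1\le p-2$, and let $L(\alpha)$ be a factor of $M_m(n)$. Then $m\le\alpha_1$.
\end{lemma}

Here is the difficulty. Let $d=|\alpha|$. If $m>\alpha_1$, it is easy to find, after enlarging $n$, a weight $\beta$ of $M_{m,d}$ with $\beta_1=\alpha_1+1$. This does not contradict anything yet: $\beta$ is not a weight of $L(\alpha)$, but $M_{m,d}$ may have many other factors. We look for one weight $\omega$ such that only a single factor of $M_{m,d}$ has the weight $\omega$, and such that the weight space at $\omega$ still knows whether the weight $\beta$ occurs. The multilinear weight $\omega=(1,\dots,1,0,\dots,0)$ does this.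

\subsection{Weight spaces read off from the multilinear one}
Let $n\ge d\ge1$ and $\omega=(1^d,0^{n-d})$. Permutation matrices of the first $d$ basis vectors make $W_\omega$ a $\mathbf kS_d$-module for every $\mathrm{GL}_n$-module $W$. For a vector $\gamma\in\mathbb Z_{\ge0}^n$ with $|\gamma|=d$ let $S_\gamma\subset S_d$ be the Young subgroup, of order $\gamma!=\prod\gamma_i!$. If all $\gamma_i\le p-1$, then $\gamma!$ is invertible in $\mathbf k$, and $\varepsilon_\gamma=\frac1{\gamma!}\sum_{\sigma\in S_\gamma}\sigma$ is an idempotent.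

\begin{lemma}\label{lem:schur}
Let $1\le d\le n$. On polynomial $\mathrm{GL}_n$-modules of degree $d$, the functor $W\mapsto W_\omega$ is exact and sends simple modules to simple $\mathbf kS_d$-modules or $0$. If all $\gamma_i\le p-1$, then $W_\gamma\cong\varepsilon_\gamma W_\omega$ as vector spaces.
\end{lemma}

\begin{proof}
Let $E=V^{\otimes d}$ with $S_d$ acting on the right by place permutations, and let $S=\mathrm{End}_{\mathbf kS_d}(E)$ be the Schur algebra. Polynomial modules of degree $d$ are the same as $S$-modules, and $W_\gamma=\xi_\gamma W$, where the idempotent $\xi_\gamma\in S$ is the projection of $E$ onto $E_\gamma$ \cite[Ch.~2--3]{Green}. So $W\mapsto W_\omega=\xi_\omega W$ is exact. If $W$ is simple and $0\ne w\in W_\omega$, then $\xi_\omega S\xi_\omega w=\xi_\omega Sw=W_\omega$, so $W_\omega$ is zero or simple over $\xi_\omega S\xi_\omega=\mathrm{End}_{\mathbf kS_d}(E_\omega)$.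

The map $\tau\mapsto x_{\tau(1)}\otimes\dots\otimes x_{\tau(d)}$ identifies the right module $\mathbf kS_d$ with $E_\omega$. So $\xi_\omega S\xi_\omega\cong\mathbf kS_d$, acting by left multiplication. On $E_\omega$, left multiplication by $\pi\in S_d$ is the action of the permutation matrix of $\pi$. Hence $\pi$ corresponds to $\xi_\omega\pi\xi_\omega\in S$ with the permutation matrix in the middle, and it acts on every $W_\omega$ as this matrix does. This proves the first statement.

Now let all $\gamma_i\le p-1$. The right action of $S_d$ permutes transitively the basis vectors of $E_\gamma$, and the stabilizer of $x_1^{\otimes\gamma_1}\otimes x_2^{\otimes\gamma_2}\otimes\cdots$ is $S_\gamma$. Hence $E_\gamma\cong\mathbf k[S_\gamma\backslash S_d]\cong\varepsilon_\gamma\mathbf kS_d$, which is a direct summand of $\mathbf kS_d\cong E_\omega$. The projection $E_\omega\to E_\gamma$ and the inclusion $E_\gamma\to E_\omega$ are elements $s\in\xi_\gamma S\xi_\omega$ and $t\in\xi_\omega S\xi_\gamma$ with $st=\xi_\gamma$ and $ts=\varepsilon_\gamma$. On a module $W$ they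 give maps $s:W_\omega\to W_\gamma$ and $t:W_\gamma\to W_\omega$. As $st$ is the identity of $W_\gamma$, the map $t$ is injective and $s$ is surjective, so $W_\gamma\cong t(W_\gamma)=ts(W_\omega)=\varepsilon_\gamma W_\omega$.
\end{proof}

\subsection{Proof of the key lemma}

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Let $d=|\alpha|$. If $d=0$, which is always so for $p=2$, then $X_0=\mathbf k=T(0)$, so $m=0=\alpha_1$. Let $p\ge3$ and $d\ge1$. By \eqref{eq:enlarge} we may assume $n\ge d$. Put $M=M_{m,d}$ and $x=\alpha_1$.

\emph{$M_\omega$ is simple, and $M_\omega\cong L(\alpha)_\omega$.} We have $X_\omega=U^{\otimes d}$, and the permutation matrices act on it by permuting the tensor factors. By Schur--Weyl duality, $\mathbf kS_d\to\mathrm{End}_{\mathrm{GL}(U)}(U^{\otimes d})$ is surjective. Scalars of $\mathrm{GL}(U)$ act on $U^{\otimes d}$ by scalars, so the target equals $\mathrm{End}_{\mathrm{SL}(U)}(U^{\otimes d})$. By Lemma~\ref{lem:F}, $M_\omega=F_m(U^{\otimes d})$ is a simple $\mathbf kS_d$-module or $0$. Now $L(\alpha)_\alpha\ne0$ and all $\alpha_i\le p-2$,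 so $L(\alpha)_\omega\ne0$ by Lemma~\ref{lem:schur}. As $L(\alpha)_\omega$ is a subquotient of $M_\omega$, the two are isomorphic. In particular $M_\omega\ne0$, that is, $T(m)\mid U^{\otimes d}$, and so $m\le d$ and $m\equiv d\pmod2$.

\emph{The contradiction.} Suppose $m\ge x+1$. Then $d\ge m\ge x+1$, and
\[
\beta=(x+1,\,1^{d-x-1},\,0,\dots,0)
\]
is a weight of degree $d$ with at most $d\le n$ nonzero entries, all at most $p-1$. We claim $M_\beta\ne0$. By \eqref{eq:Xc}, $X_\beta\cong L(x+1)\otimes U^{\otimes(d-x-1)}$, and $L(x+1)=T(x+1)$. Put $j=m-x-1\ge0$. The number $(d-x-1)-j=d-m$ is even and non-negative. As $p\ge3$, $U\otimes U\cong\mathrm{Sym}^2U\oplus\mathbf k$, so $U^{\otimes j}\mid U^{\otimes(d-x-1)}$. Since $U=T(1)$, repeated use of \eqref{eq:tensor} gives $T(j)\mid U^{\otimes j}$. As $m=(x+1)+j$, altogether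
\[
T(m)\ \mid\ T(x+1)\otimes T(j)\ \mid\ X_\beta ,
\]
and \eqref{eq:Mc} proves the claim. By Lemma~\ref{lem:schur}, $\varepsilon_\beta M_\omega\ne0$. As $M_\omega\cong L(\alpha)_\omega$, also $\varepsilon_\beta L(\alpha)_\omega\ne0$, and by Lemma~\ref{lem:schur} again, $L(\alpha)_\beta\ne0$. But the weights of $L(\alpha)$ have all entries at most $\alpha_1=x$. This contradiction proves the lemma.
\end{proof}

\begin{remark}
The hypothesis $\alpha_1\le p-2$ makes $\beta_1\le p-1$, so that $\varepsilon_\beta$ exists and $L(\beta_1)=T(\beta_1)$ is a tensor factor of $X_\beta$. For $\alpha_1=p-1$ the conclusion can fail. Let $p=n=2$ and $\alpha=(1,1)$. Up to scalars, the only $\mathrm{SL}(U)$-invariant vector in $U\otimes U$ is $u_1\otimes u_2-u_2\otimes u_1$ and the only invariant functional is the symplectic form; the form takes the value $\pm2=0$ on the vector. So $\mathbf k=T(0)$ is not a summand, and $U\otimes U=T(2)$. As $X_{(2,0)}\cong X_{(0,2)}\cong L(0)$, the module $M_{2,2}(2)$ has the single weight $(1,1)$, with multiplicity one. So it is $L(1,1)$, and here $m=2>\alpha_1=1$.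
\end{remark}

\subsection{The bound for a large difference}

\begin{proposition}\label{prop:gap}
If $L(c)$ is a factor of $M_m(n)$ and $c_k-c_{k+1}\ge p$ for some $1\le k<n$, then
\[
m\le2p-2-(c_k-c_{k+1})\le p-2 .
\]
\end{proposition}

\begin{proof}
Since $c\in[0,2p-2]^n$, we have $c_k\ge p$ and $c_{k+1}\le p-2$. Take $m_1,m_2$ as in Lemma~\ref{lem:levi}. Lemma~\ref{lem:key} applied to $L_{n-k}(c_{k+1},\dots,c_n)$ gives $m_2\le c_{k+1}$. By the duality \eqref{eq:dual} for $\mathrm{GL}_k$, $L_k(2p-2-c_k,\dots,2p-2-c_1)$ is a factor of $M_{m_1}(k)$. Its entries are non-negative and its first entry is at most $p-2$, so Lemma~\ref{lem:key} gives $m_1\le2p-2-c_k$. Now add, using $m\le m_1+m_2$.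
\end{proof}

\section{Proof of Theorems \ref{thm:A} and \ref{thm:B}}

From now on $n\ge2$ again. Let $L(c)$ be a factor of $X^{a,b}$ and $a_k=c_k-c_{k+1}$. By \eqref{eq:decomp}, $L(c)$ is a factor of $M_m$ for some $m\ge|a-b|$. If $a_k\ge p$, Proposition~\ref{prop:gap} gives $|a-b|\le m\le2p-2-a_k$, that is, $a_k\le2p-2-|a-b|$. This proves the bound in Theorem~\ref{thm:B}. If $a-b\ge p-1$, the bound is $p-1$, which is Theorem~\ref{thm:A}.

For sharpness let $0\le w\le p-1$, $a=p-1$, $b=p-1-w$. Then $X^{a,b}=\mathrm{Sym}^aV\otimes\mathrm{Sym}^bV$ has highest weight $(a+b)\omega_1=(2p-2-w)\omega_1$, and $a-b=w$. \qed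

\section{Proof of Theorem \ref{thm:C}}

Put $d=a+b$ and $w=a-b\ge0$.

\subsection{Sufficiency}
The case $w\ge p-1$ is Theorem~\ref{thm:A}. If $d\le p-1$, every weight $c$ of $X^{a,b}$ has $c_i\ge0$ and $\sum c_i\le p-1$, so $c_i-c_{i+1}\le p-1$. Let $d\ge(2n-1)(p-1)$. Multiplication into the top degree $n(p-1)$, a trivial line for $\mathrm{SL}(V)$, is a perfect pairing, so $T_p\mathrm{Sym}^aV\cong(T_p\mathrm{Sym}^{n(p-1)-a}V)^*$ over $\mathrm{SL}(V)$, and likewise for $b$. Thus $X^{a,b}$ is dual to a module of the same kind of total degree $2n(p-1)-d\le p-1$. Duals of restricted simple modules are restricted, so the claim follows from the previous case.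

\subsection{The modules $M_m$ with $m\le p-2$}
By Proposition~\ref{prop:gap}, non-restricted factors can only come from $M_m$ with $m\le p-2$. For these $m$ there is a simple way to detect them: no weight of $M_m$ has an entry $p-1$, whereas in a restricted factor one could always move from an entry $\ge p$ and a neighboring entry $\le p-2$ to such a weight. Call $c\in[0,2p-2]^n$ \emph{mixed} if it has an entry $\ge p$ and an entry $\le p-2$.

\begin{lemma}\label{lem:mixed}
Let $0\le m\le p-2$.
\begin{itemize}
\item[(a)] No weight of $M_m$ has an entry equal to $p-1$.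
\item[(b)] If $M_{m,d}$ has a mixed weight, then it has a non-restricted factor.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If a weight $c$ of $M_m$ had an entry $p-1$, then by \eqref{eq:Xc} and \eqref{eq:Mc} the module $T(m)=L(m)$ would be a summand of $L(p-1)\otimes Y$ for some $Y$. Let $g\in\mathrm{SL}(U)$ with $gu_1=u_1$, $gu_2=u_1+u_2$; it generates a group of order $p$, whose group algebra $\mathbf k\langle g\rangle$ is the local ring $\mathbf k[g]/(g-1)^p$. On $L(p-1)=\mathrm{Sym}^{p-1}U$ the operator $g-1$ acts on polynomials in $u_2$ as a difference operator with step $u_1$, so $(g-1)^{p-1}u_2^{p-1}=(p-1)!\,u_1^{p-1}\ne0$. Hence $u_2^{p-1}$ generates a free module of rank one, of dimension $p=\dim L(p-1)$. So $L(p-1)$ is free over $\mathbf k\langle g\rangle$. Then $L(p-1)\otimes Y$ is free, and so are its direct summands, since projective modules over a local ring are free. So $p$ would divide $\dim L(m)=m+1\in[1,p-1]$, a contradiction.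

(b) Let $c$ be a mixed weight of $M_{m,d}$ and let $L(\gamma)$ be a factor having $c$ as a weight. By (a), $\gamma$ has no entry $p-1$. The weights of $L(\gamma)$ lie in the convex hull of the permutations of $\gamma$. So if all entries of $\gamma$ were $\ge p$, or all were $\le p-2$, the same would hold for $c$. Hence $\gamma_k\ge p$ and $\gamma_{k+1}\le p-2$ for some $k$. Suppose that $s=\gamma_k-\gamma_{k+1}\le p-1$. For the $\mathrm{SL}_2$ attached to the root $\varepsilon_k-\varepsilon_{k+1}$, the highest weight vector of $L(\gamma)$ generates a module that has as a quotient the simple module of highest weight $s$. Since $s\le p-1$, the weights of the latter are $s,s-2,\dots,-s$, so $\gamma-t(\varepsilon_k-\varepsilon_{k+1})$ is a weight of $L(\gamma)$ for $0\le t\le s$. Take $t=\gamma_k-(p-1)$; it is positive, and at most $s$ since $\gamma_{k+1}\le p-1$. The resulting weight of $M_m$ has $k$-th entry $p-1$, contradicting (a). Hence $s\ge p$, and $L(\gamma)$ is not restricted.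
\end{proof}

\subsection{Necessity}
Assume that none of the three conditions holds, that is,
\[
0\le w\le p-2,\qquad p-1<d<(2n-1)(p-1).
\]
Let $m_0$ be the largest integer with $m_0\le p-2$ and $m_0\equiv d\pmod2$. As $w\equiv d\pmod 2$, we have $0\le w\le m_0$, so $w$ is a weight of $\mathrm{Sym}^{m_0}U=L(m_0)=T(m_0)$. By \eqref{eq:decomp}, every factor of $M_{m_0,d}$ is a factor of $X^{a,b}$. By Lemma~\ref{lem:mixed}(b) and \eqref{eq:Mc} it remains to find a mixed weight of $M_{m_0,d}$, that is, a mixed $c$ with $|c|=d$ and $T(m_0)\mid X_c$. We compare $d$ with the odd multiples of $p-1$.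

\emph{Case 1: $(2k-1)(p-1)<d<(2k+1)(p-1)$ with $1\le k\le n-1$.} Put $\delta=d-2k(p-1)$. Then $|\delta|\le p-2$ and $\delta\equiv d\equiv m_0\pmod2$, so $|\delta|\le m_0$ by the maximality of $m_0$. Hence
\[
y=\frac{m_0+\delta}2\qquad\text{and}\qquad y'=\frac{m_0-\delta}2
\]
are non-negative integers with $y+y'=m_0\le p-2$. Let
\[
c=\bigl((2p-2)^{k-1},\;2p-2-y',\;y,\;0^{n-k-1}\bigr).
\]
Its sum is $2k(p-1)+y-y'=d$, and it is mixed because $2p-2-y'\ge p$ and $y\le p-2$. By \eqref{eq:Xc}, $X_c\cong L(y')\otimes L(y)=T(y')\otimes T(y)$, which has $T(m_0)$ as a summand by \eqref{eq:tensor}.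

\emph{Case 2: $d=(2k+1)(p-1)$ with $1\le k\le n-2$.} Now $d\equiv p-1\pmod2$, so $m_0=p-3$, and $p\ge3$ because $m_0\ge0$. Let
\[
c=\bigl((2p-2)^k,\;p-2,\;1,\;0^{n-k-2}\bigr).
\]
Its sum is $d$, and it is mixed because $2p-2\ge p$. Here $X_c\cong L(p-2)\otimes L(1)$ is a tilting module with the character of $L(p-1)\oplus L(p-3)$. It has $T(p-1)=L(p-1)$ as a summand by \eqref{eq:tensor}. The complement is tilting with the character of $L(p-3)=T(p-3)$, so it is $T(p-3)=T(m_0)$.

Since $p-1<d<(2n-1)(p-1)$, one of the two cases applies. So $X^{a,b}$ has a non-restricted factor. \qed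

\medskip
For $p=n=3$ and $(a,b)=(3,3)$ we are in Case 2 with $k=1$, and $c=(4,1,1)$ is the weight of Example~\ref{ex:411}.

\begin{thebibliography}{9}
\bibitem{Donkin} S.~Donkin, \emph{On tilting modules for algebraic groups}, Math.\ Z., 1993.
\bibitem{Green} J.~A.~Green, \emph{Polynomial Representations of $GL_n$}.
\bibitem{slides} \emph{Cohomology Of Line Bundles On Flag Varieties}, \url{http://www.samuelfhopkins.com/OPAC/files/slides/raicu.pdf}.
\end{thebibliography}

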